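\title{Strong completeness without canonicity in intermediate logics}

\begin{abstract}
An intermediate logic is canonical if every separable and full Kripke model of it is based on a frame for the logic, and $\omega$-canonical if the same holds over every finite set of variables. Canonical logics are strongly complete, and $\omega$-canonical logics are strongly $\omega$-complete. We prove that neither converse holds. We construct a locally tabular, decidable logic of depth $3$ that is strongly complete and not canonical, and we show that every logic of depth at most $2$ is canonical. We also prove that every intermediate logic of finite width is strongly $\omega$-complete, and we give infinitely many finitely axiomatizable logics of finite width that are not $\omega$-canonical.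
\end{abstract}

\section{Introduction}

The most direct way to prove that a logic is complete for Kripke semantics is to build a model out of the prime theories of the logic and then to show that the underlying frame validates the logic. The first step always succeeds. The logics for which the second step succeeds are called canonical, and for them the argument yields completeness even for infinite sets of premises. This paper is about the converse: if a logic is complete in this strong sense, must the direct argument succeed?

\subsection{The problem}

Formulas are built from a denumerable set of variables $p_0,p_1,p_2,\dots$, the constant $\bot$ and the connectives $\wedge,\vee,\to$. We write $\neg\varphi$ for $\varphi\to\bot$, $\top$ for $\bot\to\bot$, and $\varphi\leftrightarrow\psi$ for $(\varphi\to\psi)\wedge(\psi\to\varphi)$. An \emph{intermediate logic} is a set $L$ of formulas, closed under modus ponens and substitution, with $\mathbf{Int}\subseteq L\subseteq\mathbf{Cl}$, where $\mathbf{Int}$ and $\mathbf{Cl}$ are intuitionistic and classical propositional logic. We write $\Gamma\vdash_L\varphi$ if $\varphi$ lies in the least set that contains $L\cup\Gamma$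 and is closed under modus ponens; substitution is not applied to members of $\Gamma$. Equivalently, $\varphi\in L$ or $(\gamma_1\wedge\dots\wedge\gamma_n)\to\varphi\in L$ for some $\gamma_1,\dots,\gamma_n\in\Gamma$.

For a set $V$ of variables, $\mathrm{Fm}(V)$ is the set of \emph{$V$-formulas}, those whose variables all lie in $V$, and $L^V=L\cap\mathrm{Fm}(V)$. A set $\Theta\subseteq\mathrm{Fm}(V)$ is \emph{$L,V$-saturated} if $\bot\notin\Theta$, if $\Theta$ contains every $V$-formula $\varphi$ with $\Theta\vdash_L\varphi$, and if $\Theta$ is \emph{prime}: $\varphi\vee\psi\in\Theta$ implies $\varphi\in\Theta$ or $\psi\in\Theta$.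

A \emph{frame} is a nonempty partially ordered set $P$. A \emph{model} based on $P$ is given by a relation $\Vdash$ between points and variables that is \emph{persistent}: $x\le y$ and $x\Vdash p$ imply $y\Vdash p$. Forcing extends to all formulas by the intuitionistic clauses: $x\nVdash\bot$; $x\Vdash\varphi\wedge\psi$ iff $x$ forces both formulas; $x\Vdash\varphi\vee\psi$ iff $x$ forces at least one; and $x\Vdash\varphi\to\psi$ iff every $y\ge x$ that forces $\varphi$ forces $\psi$. Persistence then holds for all formulas. A formula is \emph{valid} in $P$ if it is forced at every point of every model based on $P$, and otherwise $P$ \emph{refutes} it. A \emph{frame for $L$} is a frame in which every formula of $L$ is valid. A \emph{model of $L^V$} is a model all of whose points force all formulas of $L^V$. Let $\mathrm{Th}_V(x)$ be the set of $V$-formulas forced at $x$. A model of $L^V$ is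
\begin{itemize}
\item \emph{$V$-separable} if $x\le y$ is equivalent to $\mathrm{Th}_V(x)\subseteq\mathrm{Th}_V(y)$ for all points $x,y$;
\item \emph{$V$-full} if for every point $x$ and every $L,V$-saturated set $\Theta\supseteq\mathrm{Th}_V(x)$ there is $y\ge x$ with $\mathrm{Th}_V(y)=\Theta$.
\end{itemize}
When $V$ is the set of all variables we drop it from the notation.

\begin{definition}\label{def:four}
An intermediate logic $L$ is
\begin{itemize}
\item \emph{canonical} if every separable and full model of $L$ is based on a frame for $L$;
\item \emph{$\omega$-canonical} if, for every finite $V$, every $V$-separable and $V$-full model of $L^V$ is based on a frame for $L$;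
\item \emph{strongly complete} if, whenever $\Gamma\nvdash_L\varphi$, some model based on a frame for $L$ has a point that forces every formula of $\Gamma$ and does not force $\varphi$;
\item \emph{strongly $\omega$-complete} if the same holds whenever $\Gamma\cup\{\varphi\}\subseteq\mathrm{Fm}(V)$ for a finite $V$.
\end{itemize}
\end{definition}

It is known that canonical logics are strongly complete and that $\omega$-canonical logics are strongly $\omega$-complete; the short proof is recalled in Proposition~\ref{prop:canon}. The following problem comes from \cite{KC}.
\begin{itemize}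
\item[(a)] Is every strongly complete intermediate logic canonical?
\item[(b)] Is every strongly $\omega$-complete intermediate logic $\omega$-canonical?
\end{itemize}

\subsection{What the definitions measure}

The $L,V$-saturated sets, ordered by inclusion, form the \emph{canonical frame} $W_{L,V}$, and letting $\Theta$ force the variables that it contains gives the \emph{canonical model}. The $V$-separable and $V$-full models of $L^V$ are, up to isomorphism, the upward closed parts of this model (Proposition~\ref{prop:canon}). So $L$ is canonical exactly when $W_L$ is a frame for $L$, and $\omega$-canonical exactly when every $W_{L,V}$ with $V$ finite is one. Canonicity concerns a frame that the logic dictates, whereas strong completeness lets us choose a frame for each pair $\Gamma,\varphi$.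

The simplest cases suggest that the choice gains nothing. Every frame is a frame for $\mathbf{Int}$, so $\mathbf{Int}$ has all four properties. If $W_{L,V}$ is finite, every valuation on it is definable by formulas, and closure under substitution makes it a frame for $L$ (Proposition~\ref{prop:loctab}). Logics of depth at most $2$, among them $\mathbf{Cl}$, are canonical (Theorem~\ref{thm:depth2}). Moreover, every model of $L$ maps to the canonical model by $x\mapsto\mathrm{Th}(x)$, and this map is monotone and preserves the truth of all formulas, so the canonical model seems to contain all that any other model could offer. The gap in this heuristic is that validity in a frame refers to all valuations, and on an infinite canonical frame the undefinable valuations can see features that no formula sees in the canonical model.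

\subsection{Results}

Both questions have a negative answer. To state the results, put
\[
bd_2=p_1\vee\bigl(p_1\to(p_0\vee\neg p_0)\bigr),\qquad bd_3=p_2\vee(p_2\to bd_2),\qquad bw_k=\bigvee_{i=0}^{k}\Bigl(p_i\to\bigvee_{j\ne i}p_j\Bigr)
\]
for $k\ge1$, with $j$ ranging over $0,\dots,k$. These formulas bound the length of chains and the size of antichains above a point (Lemma~\ref{lem:bdbw}). A logic has \emph{depth $3$} if it contains $bd_3$ and not $bd_2$. It has \emph{finite width} if it contains some $bw_k$, and its \emph{width} is the least such $k$. It is \emph{locally tabular} if for each finite $V$ there are finitely many $V$-formulas up to $L$-equivalence, where $\varphi$ and $\psi$ are $L$-equivalent if $\varphi\leftrightarrow\psi\in L$.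

\begin{theorem}\label{thm:a}
There is an intermediate logic $L_0$ that is strongly complete and not canonical. It has depth $3$ and is locally tabular, $\omega$-canonical and decidable.
\end{theorem}

\begin{theorem}\label{thm:depth2}
Every intermediate logic $L$ with $bd_2\in L$ is canonical; indeed, every separable model of $L$ is based on a frame for $L$.
\end{theorem}

So depth $3$ is optimal in Theorem~\ref{thm:a}, and strong completeness and $\omega$-canonicity together do not imply canonicity.

\begin{theorem}\label{thm:width}
Every intermediate logic of finite width is strongly $\omega$-complete.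
\end{theorem}

\begin{theorem}\label{thm:b}
There is a finitely axiomatizable intermediate logic $L_1$ of width $4$ that is strongly $\omega$-complete and not $\omega$-canonical. There are infinitely many finitely axiomatizable intermediate logics of finite width that are strongly $\omega$-complete and not $\omega$-canonical.
\end{theorem}

The two counterexamples fail to be canonical for opposite reasons. For $L_0$ the canonical frame has too few points. The logic demands that for a partition of the maximal points into two parts some point lie below one part only. In the canonical frame the set of maximal points above a given point is closed in a natural topology, and a partition into parts that are not closed can defeat the demand. Strong completeness is recovered by adding points that lie below dense subsets of these closed sets (Section~\ref{sec:a}). For $L_1$ the canonical frame over six variables has too many points: it contains limits of descending sequences, and the limits create a finite configuration that the logic forbids (Section~\ref{sec:b}). Strong $\omega$-completeness is recovered by deleting all such limits, which is possible for any logic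 of finite width (Section~\ref{sec:width}). Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:small} treats finite canonical frames and depth $2$. The metatheory is ZFC.

\section{Frames, p-morphisms and saturated sets}\label{sec:tools}

\subsection{Frames and p-morphisms}

Let $P$ be a frame. We write ${\uparrow}x=\{y:y\ge x\}$ and ${\downarrow}x=\{y:y\le x\}$. An \emph{upset} is an upward closed subset. The upsets form a Heyting algebra $\mathrm{Up}(P)$ under $\cap$, $\cup$, $\emptyset$ and
\[
U\to U'=\{x:{\uparrow}x\cap U\subseteq U'\}.
\]
A model assigns to each formula $\varphi$ the upset $\|\varphi\|$ of points that force it, and the forcing clauses say that $\|\cdot\|$ turns the connectives into these operations. A model is thus the same as a \emph{valuation}, an assignment of upsets to variables.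

The frame $P$ is \emph{rooted} if it has a least element. It has \emph{depth at most $k$} if it has no chain of $k+1$ elements, and the depth of a point $u$ is the depth of ${\uparrow}u$; maximal points have depth $1$. The set of maximal points is $\max P$, and $m(u)$ is the set of maximal points above or equal to $u$. At a maximal point forcing is classical: such a point forces $\neg\varphi$ iff it does not force $\varphi$.

A \emph{p-morphism} is a map $f:P\to Q$ with $f[{\uparrow}u]={\uparrow}f(u)$ for all $u$. That is, $f$ is monotone and satisfies the \emph{back condition}: if $q\ge f(u)$, then $q=f(v)$ for some $v\ge u$. An \emph{image} of $P$ is the target of an onto p-morphism. An image of a rooted frame is rooted, and the root goes to the root.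

\begin{lemma}\label{lem:pull}
Let $f:P\to Q$ be a p-morphism, and let models on $P$ and $Q$ satisfy $u\Vdash p\iff f(u)\Vdash p$ for all $u\in P$ and all variables $p$ of $\varphi$. Then $u\Vdash\varphi\iff f(u)\Vdash\varphi$ for all $u\in P$. Consequently, a formula valid in a frame is valid in its nonempty upsets and in its images.
\end{lemma}

\begin{proof}
Induction on $\varphi$; only $\alpha\to\beta$ needs an argument. If $v\ge u$ forces $\alpha$ and not $\beta$, then so does $f(v)\ge f(u)$. If $q\ge f(u)$ forces $\alpha$ and not $\beta$, then $q=f(v)$ with $v\ge u$, and $v$ forces $\alpha$ and not $\beta$. A refuting valuation on an image pulls back along $f$, since preimages of upsets are upsets. A refuting valuation on an upset $U$ of a frame is also a valuation on the frame, and the inclusion of $U$ is a p-morphism.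
\end{proof}

The set $\mathrm{Log}(P)$ of formulas valid in $P$ is an intermediate logic. It contains $\mathbf{Int}$ and is closed under modus ponens. It is closed under a substitution $\sigma$ because $\|\sigma\varphi\|$ is the value of $\varphi$ under the valuation $p\mapsto\|\sigma p\|$. It is contained in $\mathbf{Cl}$ because the one-point frame is an image of $P$.

\begin{lemma}\label{lem:P}
Let $P$ have finite depth and let $f:P\to Q$ be a p-morphism. Then $f$ maps maximal points to maximal points, $m(f(u))=f[m(u)]$, and the depth of $f(u)$ is at most the depth of $u$. If $f$ is onto, then $f[\max P]=\max Q$.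
\end{lemma}

\begin{proof}
If $x$ is maximal, then ${\uparrow}f(x)=f[\{x\}]$, so $f(x)$ is maximal; hence $f[m(u)]\subseteq m(f(u))$. If $q\in m(f(u))$, then $q=f(v)$ with $v\ge u$. By finite depth there is a maximal $x\ge v$, and $f(x)\ge q$ gives $f(x)=q$. The same argument, starting from any preimage of $q\in\max Q$, gives the last claim. A chain $f(u)=q_1<q_2<\dots<q_k$ lifts step by step, by the back condition, to a chain $u=u_1<u_2<\dots<u_k$ with $f(u_i)=q_i$.
\end{proof}

\begin{lemma}\label{lem:bdbw}
For $k=2,3$, the formula $bd_k$ is valid in $P$ iff $P$ has depth at most $k$. For $k\ge1$, the formula $bw_k$ is valid in $P$ iff no ${\uparrow}x$ contains an antichain of $k+1$ elements.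
\end{lemma}

\begin{proof}
If $x\nVdash bd_2$, then $x\nVdash p_1$, some $y\ge x$ forces $p_1$ and not $p_0\vee\neg p_0$, and some $z\ge y$ forces $p_0$; so $x<y<z$. Conversely, for $x<y<z$ the valuation $p_1\mapsto{\uparrow}y$, $p_0\mapsto{\uparrow}z$ refutes $bd_2$ at $x$. The formula $bd_3$ adds one step at the bottom: it fails at $w$ iff $w\nVdash p_2$ and some $x\ge w$ forces $p_2$ and not $bd_2$, and for $w<x<y<z$ one puts $p_2\mapsto{\uparrow}x$. If $x\nVdash bw_k$, there are $y_0,\dots,y_k\ge x$ with $y_i\Vdash p_i$ and $y_i\nVdash p_j$ for $j\ne i$, and persistence gives $y_j\not\le y_i$. Conversely, for an antichain $y_0,\dots,y_k$ above $x$ the valuation $p_i\mapsto{\uparrow}y_i$ refutes $bw_k$ at $x$.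
\end{proof}

The next lemma is our way to pass from a model of $L$ to a frame for $L$: a valuation that is definable in the model is a substitution in disguise.

\begin{lemma}\label{lem:def}
Let $P$ carry a model of $L^V$, and let $j:P\to F$ be an onto p-morphism such that for every $U\in\mathrm{Up}(F)$ there is a $V$-formula $\delta_U$ with $\|\delta_U\|=j^{-1}(U)$. Then $F$ is a frame for $L$. In particular, if every upset of $P$ is of the form $\|\delta\|$ with $\delta\in\mathrm{Fm}(V)$, then $P$ is a frame for $L$.
\end{lemma}

\begin{proof}
Let $\varphi\in L$, let $p\mapsto U_p$ be a valuation on $F$, and let $\sigma$ be the substitution $p\mapsto\delta_{U_p}$. Then $\sigma\varphi\in L^V$, so $\|\sigma\varphi\|=P$. But $\|\sigma\varphi\|$ is the value of $\varphi$ under the valuation $p\mapsto j^{-1}(U_p)$, so by Lemma~\ref{lem:pull} every point $j(u)$ of $F$ forces $\varphi$.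
\end{proof}

\subsection{Formulas that forbid a finite image}

A \emph{prime filter} of a lattice $\mathrm{Up}(F)$ is a nonempty family $\mathcal F$ of upsets with $\emptyset\notin\mathcal F$ such that $U\cap U'\in\mathcal F$ iff both $U,U'$ are in $\mathcal F$, and $U\cup U'\in\mathcal F$ iff at least one of them is.

\begin{lemma}\label{lem:prime}
If $F$ is a finite frame, every prime filter of $\mathrm{Up}(F)$ is $\{U:q\in U\}$ for a unique $q\in F$.
\end{lemma}

\begin{proof}
The intersection $U_0$ of all members of $\mathcal F$ is in $\mathcal F$, so it is nonempty and equals the finite union of the sets ${\uparrow}q$, $q\in U_0$. By primeness some ${\uparrow}q$ with $q\in U_0$ is in $\mathcal F$, so $U_0={\uparrow}q$. If $q\in U$, then $U=U\cup U_0\in\mathcal F$, and if $U\in\mathcal F$, then $q\in U_0\subseteq U$. The point $q$ is the least element of $U_0$, hence unique.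
\end{proof}

\begin{lemma}[Jankov--de Jongh]\label{lem:J}
For every finite rooted frame $F$ there is a formula $\chi_F$ such that a frame $P$ refutes $\chi_F$ iff $F$ is an image of ${\uparrow}x$ for some $x\in P$.
\end{lemma}

\begin{proof}
Let $\rho$ be the root of $F$, and take distinct variables $p_U$ for $U\in\mathrm{Up}(F)$. Let $D$ be the conjunction of $p_\emptyset\leftrightarrow\bot$ and of all formulas
\[
p_{U\cap U'}\leftrightarrow(p_U\wedge p_{U'}),\qquad p_{U\cup U'}\leftrightarrow(p_U\vee p_{U'}),\qquad p_{U\to U'}\leftrightarrow(p_U\to p_{U'}),
\]
and let $\chi_F=D\to p_{F\setminus\{\rho\}}$. Under the valuation $p_U\mapsto U$ the root forces $D$ and not $p_{F\setminus\{\rho\}}$, so $F$ refutes $\chi_F$. By Lemma~\ref{lem:pull} so does every $P$ in which some ${\uparrow}x$ has image $F$.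

Conversely, let a model on $P$ refute $\chi_F$. Some $x$ forces $D$ and not $p_{F\setminus\{\rho\}}$. For $y\ge x$ the family $\{U:y\Vdash p_U\}$ contains $F=\emptyset\to\emptyset$, and the conjuncts of $D$ make it a prime filter. By Lemma~\ref{lem:prime} there is a unique $f(y)\in F$ with $y\Vdash p_U\iff f(y)\in U$. If $y\le y'$, then $y'\Vdash p_{{\uparrow}f(y)}$ by persistence, so $f(y)\le f(y')$. If $f(y)\le q$, put $U={\uparrow}q$ and $U'=U\setminus\{q\}$. Then $f(y)\notin U\to U'$, so $y\nVdash p_U\to p_{U'}$, so some $y'\ge y$ has $f(y')\in U\setminus U'=\{q\}$. Thus $f$ is a p-morphism. Finally $f(x)\notin F\setminus\{\rho\}$, so $f(x)=\rho$ and $f$ is onto.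
\end{proof}

\subsection{Frames of finite depth}

In a frame of finite depth, finitely many variables can distinguish only finitely many kinds of points. Fix a finite set $V$. For a point $u$ of finite depth in a model, define its \emph{code} by recursion on depth:
\[
c(u)=\bigl(\{p\in V:u\Vdash p\},\ \{c(v):v>u\}\bigr).
\]

\begin{lemma}\label{lem:code}
Let $V$ be finite and $k\ge1$, and put $N_1=2^{|V|}$, $N_{i+1}=2^{|V|}\cdot2^{N_i}$.
\begin{itemize}
\item[(i)] At most $N_k$ codes arise from points of depth at most $k$ in all models, and points with the same code force the same $V$-formulas, even in different models.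
\item[(ii)] If a frame $P$ of depth at most $k$ refutes a $V$-formula $\varphi$, then $\varphi$ is refuted on an image of some ${\uparrow}w$, $w\in P$, with at most $N_k$ points.
\end{itemize}
\end{lemma}

\begin{proof}
Let $C_k$ be the set of these codes. A code in $C_{i+1}$ is a pair of a subset of $V$ and a subset of $C_i$, and a code in $C_1$ has empty second component, so $|C_k|\le N_k$. For $c,d\in C_k$ put $c\le d$ iff $c=d$ or $d$ belongs to the second component of $c$. This relation is transitive: if $c=c(u)$, $d=c(v)$ with $v>u$, and $e$ is in the second component of $d$, then $e=c(v')$ with $v'>v>u$. It is antisymmetric because the relation ``$d$ is a member of the second component of $c$'' is well-founded. Let a code force the variables in its first component; this is persistent because forcing in each model is. For every model on a frame $P$ of depth at most $k$ we have $c[{\uparrow}u]={\uparrow}c(u)$ by definition, so $c:P\to C_k$ is a p-morphism that respects the variables of $V$. By Lemma~\ref{lem:pull}, $u$ and $c(u)$ force the same $V$-formulas. This gives (i), and if $w\nVdash\varphi$, then $\varphi$ is refuted on ${\uparrow}c(w)=c[{\uparrow}w]$.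
\end{proof}

\subsection{Saturated sets}

We use two properties of $\vdash_L$ that come from $\mathbf{Int}\subseteq L$: the deduction theorem ($\Gamma,\alpha\vdash_L\beta$ iff $\Gamma\vdash_L\alpha\to\beta$) and proof by cases (if $\Gamma,\alpha\vdash_L\varphi$ and $\Gamma,\beta\vdash_L\varphi$, then $\Gamma,\alpha\vee\beta\vdash_L\varphi$). Since derivations are finite, the union of a nonempty chain of $L,V$-saturated sets is $L,V$-saturated.

\begin{lemma}\label{lem:sat}
Let $L$ be an intermediate logic and $V$ a set of variables.
\begin{itemize}
\item[(i)] If $\Gamma\cup\{\varphi\}\subseteq\mathrm{Fm}(V)$ and $\Gamma\nvdash_L\varphi$, there is an $L,V$-saturated $\Theta\supseteq\Gamma$ with $\varphi\notin\Theta$ such that every $L,V$-saturated $\Theta'\supsetneq\Theta$ contains $\varphi$.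
\item[(ii)] If $\Theta$ is $L,V$-saturated and $\alpha\to\beta\in\mathrm{Fm}(V)\setminus\Theta$, there is an $L,V$-saturated $\Theta'\supseteq\Theta$ with $\alpha\in\Theta'$ and $\beta\notin\Theta'$.
\item[(iii)] If $\Theta,\Theta^1,\dots,\Theta^s$ are $L,V$-saturated and $\Theta\not\subseteq\Theta^j$ for all $j$, some $\alpha\in\Theta$ lies in no $\Theta^j$.
\item[(iv)] If $V\subseteq V'$, the restriction $\Theta\mapsto\Theta\cap\mathrm{Fm}(V)$ is a p-morphism $W_{L,V'}\to W_{L,V}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Zorn's lemma there is $\Theta\supseteq\Gamma$ maximal among sets of $V$-formulas with $\Theta\nvdash_L\varphi$. It omits $\bot$ and $\varphi$. If $\Theta\vdash_L\psi$, then $\Theta\cup\{\psi\}\nvdash_L\varphi$, so $\psi\in\Theta$. If $\alpha\vee\beta\in\Theta$ and $\alpha,\beta\notin\Theta$, then $\Theta,\alpha\vdash_L\varphi$ and $\Theta,\beta\vdash_L\varphi$ by maximality, so $\Theta\vdash_L\varphi$, which is false. A saturated $\Theta'\supsetneq\Theta$ derives $\varphi$ by maximality, hence contains it.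

(ii) By the deduction theorem $\Theta,\alpha\nvdash_L\beta$; apply (i).

(iii) Take the conjunction of formulas $\alpha_j\in\Theta\setminus\Theta^j$, or $\top$ if $s=0$.

(iv) The restriction of an $L,V'$-saturated set is $L,V$-saturated, and restriction is monotone. For the back condition let $\Theta\in W_{L,V'}$ and $\Theta'\in W_{L,V}$ with $\Theta\cap\mathrm{Fm}(V)\subseteq\Theta'$. First, $\Theta\cup\Theta'$ derives no $V$-formula outside $\Theta'$. Indeed, if $(\gamma\wedge\delta)\to\varepsilon\in L$ with $\gamma\in\Theta$, $\delta\in\Theta'$ and $\varepsilon\in\mathrm{Fm}(V)$, then $\delta\to\varepsilon\in\Theta\cap\mathrm{Fm}(V)\subseteq\Theta'$, so $\varepsilon\in\Theta'$. By Zorn's lemma let $\Theta''\supseteq\Theta\cup\Theta'$ be maximal among sets of $V'$-formulas that derive no $V$-formula outside $\Theta'$. As in (i), $\Theta''$ is deductively closed; also $\bot\notin\Theta''$ and $\Theta''\cap\mathrm{Fm}(V)=\Theta'$. If $\alpha\vee\beta\in\Theta''$ and $\alpha,\beta\notin\Theta''$, then $\Theta'',\alpha\vdash_L\varepsilon$ and $\Theta'',\beta\vdash_L\varepsilon'$ with $V$-formulas $\varepsilon,\varepsilon'\notin\Theta'$. Then $\Theta''\vdash_L\varepsilon\vee\varepsilon'$,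 while $\varepsilon\vee\varepsilon'\notin\Theta'$ because $\Theta'$ is prime. This contradiction shows that $\Theta''$ is prime.
\end{proof}

The frame $W_{L,V}$ is nonempty by (i), since $\bot\notin L$. In the canonical model, $\Theta\Vdash p$ iff $p\in\Theta$; variables outside $V$ are forced nowhere.

\begin{proposition}\label{prop:canon}
Let $L$ be an intermediate logic and $V$ a set of variables.
\begin{itemize}
\item[(i)] In the canonical model, and in its restriction to any upset, $\Theta\Vdash\varphi$ iff $\varphi\in\Theta$, for all $\varphi\in\mathrm{Fm}(V)$. The canonical model is a $V$-separable and $V$-full model of $L^V$.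
\item[(ii)] In any model of $L^V$ the sets $\mathrm{Th}_V(x)$ are $L,V$-saturated. If the model is $V$-separable and $V$-full, then $x\mapsto\mathrm{Th}_V(x)$ is an isomorphism of its frame onto an upset of $W_{L,V}$.
\item[(iii)] $L$ is canonical iff $W_L$ is a frame for $L$, and then $L$ is strongly complete. $L$ is $\omega$-canonical iff $W_{L,V}$ is a frame for $L$ for every finite $V$, and then $L$ is strongly $\omega$-complete.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Induction on $\varphi$. The cases $\bot,\wedge,\vee$ use consistency, closure and primeness. If $\alpha\to\beta\in\Theta$, every $\Theta'\supseteq\Theta$ that contains $\alpha$ contains $\beta$; if $\alpha\to\beta\notin\Theta$, use Lemma~\ref{lem:sat}(ii). Forcing at $\Theta$ depends only on ${\uparrow}\Theta$. So $\mathrm{Th}_V(\Theta)=\Theta$, from which separability and fullness are immediate.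

(ii) The set $\mathrm{Th}_V(x)$ omits $\bot$ and is prime by the forcing clauses. If it derives a $V$-formula $\varphi$, then $\varphi$ or some $(\gamma_1\wedge\dots\wedge\gamma_n)\to\varphi$ with $x\Vdash\gamma_i$ is in $L^V$, so $x\Vdash\varphi$. Separability says that the map is an order embedding, and fullness says that its range is an upset.

(iii) The equivalences follow from (i), (ii) and Lemma~\ref{lem:pull}. If $\Gamma\nvdash_L\varphi$, Lemma~\ref{lem:sat}(i) gives a point of the canonical model that, by (i), forces $\Gamma$ and not $\varphi$.
\end{proof}

\section{Finite canonical frames and depth two}\label{sec:small}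

The two results of this section show where counterexamples cannot be found. In both, every valuation that matters can be replaced by a definable one.

\begin{proposition}\label{prop:loctab}
If there are finitely many $V$-formulas up to $L$-equivalence, then $W_{L,V}$ is finite and is a frame for $L$. Hence every locally tabular logic is $\omega$-canonical.
\end{proposition}

\begin{proof}
A saturated set is a union of equivalence classes, so $W_{L,V}$ is finite. For $\Theta\in W_{L,V}$ let $\theta_\Theta$ be the conjunction of one representative of each class contained in $\Theta$. Then $\theta_\Theta\in\Theta'$ iff $\Theta\subseteq\Theta'$, so $\|\theta_\Theta\|={\uparrow}\Theta$ in the canonical model. An upset $U$ is defined by $\bigvee_{\Theta\in U}\theta_\Theta$, or by $\bot$ if $U=\emptyset$. Apply Lemma~\ref{lem:def} and Proposition~\ref{prop:canon}(iii).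
\end{proof}

In depth $2$ the frames may be infinite, and most upsets may be undefinable. What saves the argument is that a finite rooted frame of depth $2$ is determined by the number $k$ of its maximal points. An arbitrary p-morphism onto it can be exchanged for a definable one, since any partition of the maximal points into $k$ nonempty parts will do.

\begin{proof}[Proof of Theorem~\ref{thm:depth2}]
Let $P$ carry a separable model of $L$. Suppose $x<y<z$ in $P$. By separability there are $\beta\in\mathrm{Th}(y)\setminus\mathrm{Th}(x)$ and $\gamma\in\mathrm{Th}(z)\setminus\mathrm{Th}(y)$. Then $y$ forces $\beta$ and neither $\gamma$ nor $\neg\gamma$, so $x\nVdash\beta\vee(\beta\to(\gamma\vee\neg\gamma))$, although this instance of $bd_2$ is in $L$. So $P$ has depth at most $2$.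

Suppose $P$ refutes some $\varphi\in L$. By Lemma~\ref{lem:code}(ii), $\varphi$ is refuted on a finite image $F$ of some ${\uparrow}w$. We show that $F$ is a frame for $L$, which is a contradiction. If $F$ is a single point, this holds because $L\subseteq\mathbf{Cl}$. Otherwise, by Lemma~\ref{lem:P}, $F$ consists of a root and maximal points $1,\dots,k$ with $k\ge1$, the point $w$ is not maximal, ${\uparrow}w=\{w\}\cup m(w)$, and $m(w)$ contains distinct points $\zeta_1,\dots,\zeta_k$. These are pairwise incomparable, so by separability and Lemma~\ref{lem:sat}(iii) there are, for $i<k$, formulas $\alpha_i$ forced at $\zeta_i$ and at no $\zeta_j$ with $j\ne i$. Put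
\[
\beta_i=\neg\alpha_1\wedge\dots\wedge\neg\alpha_{i-1}\wedge\alpha_i\quad(i<k),\qquad\beta_k=\neg\alpha_1\wedge\dots\wedge\neg\alpha_{k-1},
\]
with $\beta_1=\top$ if $k=1$. A maximal point $\zeta$ forces exactly one $\beta_i$: the index $i$ is the least one with $\zeta\Vdash\alpha_i$, or $k$ if there is none. Call this index $j(\zeta)$, and let $j(w)$ be the root of $F$. Since $j(\zeta_i)=i$, the map $j:{\uparrow}w\to F$ is an onto p-morphism.

It remains to define the preimages of upsets. Choose $\gamma_0\in\mathrm{Th}(\zeta_1)\setminus\mathrm{Th}(w)$ and put $\gamma=\gamma_0\vee\neg\gamma_0$. Every maximal point forces $\gamma$, and $w$ does not. An upset $U\ne F$ is a set of maximal points, and on ${\uparrow}w$ the formula $\gamma\wedge\bigvee_{i\in U}\beta_i$ (or $\bot$ if $U=\emptyset$) defines $j^{-1}(U)$. The formula $\top$ defines $j^{-1}(F)$. By Lemma~\ref{lem:def}, applied to the restriction of the model to ${\uparrow}w$, $F$ is a frame for $L$.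
\end{proof}

In depth $3$ this exchange is no longer free. The image of a frame under a partition of its maximal points depends on how the parts lie with respect to the sets $m(u)$ for $u$ of depth $2$, and an undefinable partition may lie differently from all definable ones. The logic $L_0$ is designed to detect this.

\section{A strongly complete logic that is not canonical}\label{sec:a}

\subsection{The logic $L_0$}

In a rooted frame $F$ of depth $3$, the points of depth $2$ are those that are neither the root nor maximal. Say that a set $A\subseteq\max F$ is \emph{realized} in $F$ if $A=m(v)$ for some $v$ of depth $2$. A rooted frame $F$, finite or infinite, is \emph{admissible} if it has depth at most $2$, or if it has depth $3$ and satisfies the following two conditions.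
\begin{itemize}
\item[(F1)] If $A\subseteq A'\subseteq\max F$, $|A|\ge2$ and $A$ is realized, then $A'$ is realized.
\item[(F2)] If $\max F$ is the disjoint union of $A$ and $B$ with $|A|,|B|\ge2$, then $A$ or $B$ is realized.
\end{itemize}
So the realized sets behave like the winning sides of a vote: a superset of a winning side wins, and one of two complementary sides wins. Let $\mathcal C$ be the class of finite admissible frames, and let $L_0$ be the set of formulas valid in all members of $\mathcal C$. As an intersection of logics $\mathrm{Log}(F)$, it is an intermediate logic. Condition (F2) is the one that will fail in the canonical frame; (F1) is what allows the repair.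

\begin{lemma}\label{lem:closure}
Rooted upsets and images of admissible frames are admissible.
\end{lemma}

\begin{proof}
A proper rooted upset of an admissible frame has depth at most $2$. Let $f:F\to G$ be an onto p-morphism with $F$ admissible. By Lemma~\ref{lem:P}, $G$ has depth at most $3$, and we may assume that $G$, hence also $F$, has depth $3$. For $A'\subseteq\max G$ put $A'^{*}=f^{-1}(A')\cap\max F$; then $f[A'^{*}]=A'$. We use the following observation: if $|A'|\ge2$ and $A'^{*}=m(v)$ with $v$ of depth $2$, then $f(v)$ has depth at most $2$ and $m(f(v))=A'$ has two elements, so $f(v)$ is not maximal and $A'$ is realized in $G$.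

(F1) Let $u'\in G$ have depth $2$, $|m(u')|\ge2$ and $m(u')\subseteq A'\subseteq\max G$. Write $u'=f(u)$. The root goes to the root and maximal points go to maximal points, so $u$ has depth $2$. From $f[m(u)]=m(u')$ we get $|m(u)|\ge2$ and $m(u)\subseteq A'^{*}$. By (F1) in $F$ the set $A'^{*}$ is realized, and the observation applies.

(F2) A partition of $\max G$ into $A',B'$ with $|A'|,|B'|\ge2$ gives the partition of $\max F$ into $A'^{*},B'^{*}$, whose parts have at least two elements. One of them is realized in $F$, and the observation applies.
\end{proof}

The lower bounds $\ge2$ in (F1) and (F2) are there for the observation in this proof: a point of depth $2$ whose image has only one maximal point above it may be sent to that maximal point.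

\begin{lemma}\label{lem:L0}
\begin{itemize}
\item[(i)] Every finite rooted frame for $L_0$ belongs to $\mathcal C$.
\item[(ii)] Every admissible frame is a frame for $L_0$.
\item[(iii)] $L_0$ has depth $3$ and is locally tabular, $\omega$-canonical and decidable. For finite $V$, $W_{L_0,V}$ is a finite frame for $L_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $F\notin\mathcal C$ be finite and rooted. By Lemma~\ref{lem:closure}, $F$ is not an image of a rooted upset of a member of $\mathcal C$. By Lemma~\ref{lem:J}, $\chi_F\in L_0$, and $F$ refutes $\chi_F$.

(ii) If an admissible frame refutes $\varphi$, then by Lemma~\ref{lem:code}(ii) so does a finite image of a rooted upset, which is in $\mathcal C$ by Lemma~\ref{lem:closure}. So $\varphi\notin L_0$.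

(iii) Members of $\mathcal C$ have depth at most $3$, and the three-element chain is in $\mathcal C$, since (F1) and (F2) say nothing about a frame with one maximal point; Lemma~\ref{lem:bdbw} gives $bd_3\in L_0$ and $bd_2\notin L_0$. Two $V$-formulas are $L_0$-equivalent iff they are forced at the same points of all models on members of $\mathcal C$. By Lemma~\ref{lem:code}(i) the class of a $V$-formula is then determined by a set of codes, so there are at most $2^{N_3}$ classes. Proposition~\ref{prop:loctab} gives $\omega$-canonicity and the last claim. By Lemmas~\ref{lem:code}(ii) and~\ref{lem:closure}, a $V$-formula outside $L_0$ is refuted on a member of $\mathcal C$ with at most $N_3$ points. This bound is computable from $|V|$, and membership in $\mathcal C$ and validity in a finite frame are decidable.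
\end{proof}

\subsection{Majority frames and their limit}

We look for a sequence of frames in $\mathcal C$ whose limit violates (F2). Let $2^n$ and $2^\omega$ be the sets of binary sequences of length $n$ and of infinite length. For a sequence $x$ of length at least $n$, $x\upharpoonright n$ is its initial segment of length $n$, and $S\upharpoonright n=\{x\upharpoonright n:x\in S\}$ for a set $S$ of such sequences. A set $S\subseteq2^\omega$ is \emph{closed} if it contains every $x$ with $x\upharpoonright n\in S\upharpoonright n$ for all $n$. In this subsection and the next, $n$ ranges over integers $\ge2$.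

The frame $F_n$ has a root $\rho_n$, the elements of $2^n$ as maximal points, and a point $s_T$ for each $T\subseteq2^n$ with $|T|\ge2^{n-1}$, where $s_T<\tau$ iff $\tau\in T$. The realized sets are those that contain at least half of the maximal points, so (F1) and (F2) hold and $F_n\in\mathcal C$. For instance, $F_2$ has four maximal points, and its realized sets are the eleven sets with at least two elements. Restriction gives monotone maps $\pi_n:F_{n+1}\to F_n$,
\[
\rho_{n+1}\mapsto\rho_n,\qquad s_T\mapsto s_{T\upharpoonright n},\qquad\tau\mapsto\tau\upharpoonright n,
\]
which are well defined because $|T\upharpoonright n|\ge|T|/2\ge2^{n-1}$.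

Call a closed set $S\subseteq2^\omega$ \emph{big} if $|S\upharpoonright n|\ge2^{n-1}$ for all $n$. (The number $|S\upharpoonright n|/2^n$ is the fair-coin measure of $\{x:x\upharpoonright n\in S\upharpoonright n\}$, and these sets decrease to $S$; so big means of measure at least $1/2$. The proofs do not use this.) The frame $F_\omega$ has a root $\rho$, the elements of $2^\omega$ as maximal points, and a point $s_S$ for each big closed $S$, where $s_S<x$ iff $x\in S$. Define $f_n:F_\omega\to F_n$ by $\rho\mapsto\rho_n$, $s_S\mapsto s_{S\upharpoonright n}$, $x\mapsto x\upharpoonright n$. Then $\pi_nf_{n+1}=f_n$.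

\begin{lemma}\label{lem:fn}
Each $f_n$ is an onto p-morphism. If $\delta_n\in F_n$ and $\pi_n(\delta_{n+1})=\delta_n$ for all $n$, there is $y\in F_\omega$ with $f_n(y)=\delta_n$ for all $n$.
\end{lemma}

\begin{proof}
We have $f_n[{\uparrow}x]=\{x\upharpoonright n\}$ and $f_n[{\uparrow}s_S]=\{s_{S\upharpoonright n}\}\cup(S\upharpoonright n)={\uparrow}s_{S\upharpoonright n}$. At the root the condition is that $f_n$ be onto. Given $s_T\in F_n$, let $S=\{x:x\upharpoonright n\in T\}$. It is closed, $S\upharpoonright n=T$, and it is big: $|S\upharpoonright k|=|T|\,2^{k-n}\ge2^{k-1}$ for $k\ge n$, and $|S\upharpoonright k|\ge|T|/2^{n-k}\ge2^{k-1}$ for $k<n$.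

The maps $\pi_n$ preserve the three kinds of points. If the $\delta_n$ are roots, take $y=\rho$; if they are maximal, take the infinite sequence that extends them all. Otherwise $\delta_n=s_{T_n}$ with $T_{n+1}\upharpoonright n=T_n$. Let $S$ be the set of $x$ with $x\upharpoonright n\in T_n$ for all $n$. Then $S\upharpoonright n\subseteq T_n$, which shows that $S$ is closed. Each $\tau\in T_n$ extends successively to members of $T_{n+1},T_{n+2},\dots$, and its restrictions lie in $T_{n-1},\dots,T_2$; so $S\upharpoonright n=T_n$, the set $S$ is big, and $y=s_S$ works.
\end{proof}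

To defeat (F2) in $F_\omega$, split $2^\omega$ into the two halves $[i]=\{x:x(0)=i\}$ and exchange one point of each: with $\bar0=000\dots$ and $\bar1=111\dots$, put
\[
A=([0]\setminus\{\bar0\})\cup\{\bar1\},\qquad B=([1]\setminus\{\bar1\})\cup\{\bar0\}.
\]
At level $2$ we find $A\upharpoonright2=\{00,01,11\}$ and $B\upharpoonright2=\{00,10,11\}$. In general $A\upharpoonright n$ consists of all $2^{n-1}$ sequences that begin with $0$, together with $\bar1\upharpoonright n$. So at each finite level both traces are realized, and they overlap. The limit of the points $s_{A\upharpoonright n}$ is $s_{\bar A}$ with $\bar A=A\cup\{\bar0\}$, which lies below a point of $B$. Any closed set that avoids $\bar0$ loses a fixed fraction of $[0]$, and the single point $\bar1$ cannot make up for it.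

\begin{lemma}\label{lem:notframe}
$F_\omega$ is not a frame for $L_0$.
\end{lemma}

\begin{proof}
First, no big closed set lies in $A$. Let $S\subseteq A$ be closed. Since $\bar0\notin S$, there is $k\ge1$ with $\bar0\upharpoonright k\notin S\upharpoonright k$. For $n\ge k+1$, each element of $S\upharpoonright n$ either begins with $0$ and does not extend $\bar0\upharpoonright k$, or equals $\bar1\upharpoonright n$. Hence $|S\upharpoonright n|\le2^{n-1}-2^{n-k}+1<2^{n-1}$, and $S$ is not big. Exchanging $0$ and $1$ in all sequences swaps $A$ and $B$ and preserves bigness, so no big closed set lies in $B$.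

To make the failure visible in a finite image, with both sides of size $2$, cut each side into two nonempty pieces:
\[
A_1=\{\bar1\},\qquad A_2=[0]\setminus\{\bar0\},\qquad B_1=\{\bar0\},\qquad B_2=[1]\setminus\{\bar1\}.
\]
For big closed $S$ let $T(S)$ be the set of pieces that $S$ meets; it contains some $A_i$ and some $B_j$. Let $H_0$ have a root, the four pieces as maximal points, and one point $s_T$ below exactly the elements of $T$ for each set $T$ of the form $T(S)$. Send $\rho$ to the root, $s_S$ to $s_{T(S)}$, and $x$ to the piece that contains it. The image of ${\uparrow}s_S$ is $\{s_{T(S)}\}\cup T(S)={\uparrow}s_{T(S)}$, and the map is onto, so it is a p-morphism onto $H_0$. The frame $H_0$ has depth $3$, because $2^\omega$ itself is big, and neither $\{A_1,A_2\}$ nor $\{B_1,B_2\}$ is realized in it. So $H_0\notin\mathcal C$. By Lemma~\ref{lem:L0}(i), $H_0$ is not a frame for $L_0$, and by Lemma~\ref{lem:pull} neither is $F_\omega$.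
\end{proof}

\subsection{$L_0$ is not canonical}

It remains to place a separable and full model of $L_0$ on $F_\omega$. With infinitely many variables we can name every upset of every $F_n$.

\begin{proposition}\label{prop:notcan}
The frame $F_\omega$ carries a separable and full model of $L_0$. Hence $L_0$ is not canonical.
\end{proposition}

\begin{proof}
The pairs $(n,U)$ with $U\in\mathrm{Up}(F_n)$ are denumerably many. Index all variables bijectively by them, and let $\|p_{n,U}\|=f_n^{-1}(U)$. Let $\varphi$ be a formula, and let $n$ be at least as large as the first indices of its variables. For $k\le n$ we have $f_k^{-1}(U)=f_n^{-1}(U')$, where $U'$ is the preimage of $U$ under $\pi_k\cdots\pi_{n-1}$. So the values of the variables of $\varphi$ are pulled back from $F_n$ along $f_n$, and Lemma~\ref{lem:pull} gives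
\begin{equation}\label{eq:star}
\|\varphi\|=f_n^{-1}(U)\text{ for some }U\in\mathrm{Up}(F_n),\text{ and }U=F_n\text{ if }\varphi\in L_0.
\end{equation}
In particular we have a model of $L_0$.

\emph{Separability.} Persistence gives one direction. Let $\mathrm{Th}(u)\subseteq\mathrm{Th}(v)$. Since $u$ forces $p_{n,{\uparrow}f_n(u)}$, so does $v$, and $f_n(u)\le f_n(v)$ for all $n$. If $u=\rho$, then $u\le v$. If $u=x\in2^\omega$, then $f_n(v)=x\upharpoonright n$ for all $n$, so $v=x$. Let $u=s_S$; then $v\ne\rho$. If $v=s_{S'}$, then $S\upharpoonright n=S'\upharpoonright n$ for all $n$, so $S=S'$ because both sets are closed. If $v=x$, then $x\upharpoonright n\in S\upharpoonright n$ for all $n$, so $x\in S$ because $S$ is closed. In each case $u\le v$.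

\emph{Fullness.} Let $\Theta\supseteq\mathrm{Th}(u)$ be $L_0$-saturated. The formulas
\begin{gather*}
p_{n,F_n},\qquad p_{n,\emptyset}\leftrightarrow\bot,\qquad p_{n,U}\leftrightarrow p_{n+1,\pi_n^{-1}(U)},\\
p_{n,U\cap U'}\leftrightarrow(p_{n,U}\wedge p_{n,U'}),\qquad p_{n,U\cup U'}\leftrightarrow(p_{n,U}\vee p_{n,U'})
\end{gather*}
are forced everywhere, so they are in $\Theta$. Hence $\{U:p_{n,U}\in\Theta\}$ is a prime filter of $\mathrm{Up}(F_n)$, and Lemma~\ref{lem:prime} gives $\delta_n\in F_n$ with $p_{n,U}\in\Theta\iff\delta_n\in U$. The points $\delta_n$ and $\pi_n(\delta_{n+1})$ lie in the same upsets, so they are equal. By Lemma~\ref{lem:fn} there is $y$ with $f_n(y)=\delta_n$ for all $n$. For any $\varphi$, with $(n,U)$ as in \eqref{eq:star}, the formula $\varphi\leftrightarrow p_{n,U}$ is forced everywhere, so $\varphi\in\Theta$ iff $\delta_n\in U$ iff $y\Vdash\varphi$. Thus $\mathrm{Th}(y)=\Theta\supseteq\mathrm{Th}(u)$, and $y\ge u$ by separability.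

The last claim follows from Lemma~\ref{lem:notframe}.
\end{proof}

\subsection{$L_0$ is strongly complete}

The example shows what the repair must be. Add to $F_\omega$ a new point $s'>\rho$ with ${\uparrow}s'=\{s'\}\cup A$, and let it force the same variables as $s_{\bar A}$. Since $A\upharpoonright n=\bar A\upharpoonright n$, putting $f_n(s')=s_{A\upharpoonright n}$ extends each $f_n$ to a p-morphism along which the valuation is still pulled back. By Lemma~\ref{lem:pull}, $s'$ forces the same formulas as $s_{\bar A}$, and the theories of the old points do not change. The set $A$ is now realized. The price is separability, since $s'$ and $s_{\bar A}$ are incomparable points with the same theory; strong completeness does not ask for it. The proof below makes this repair for all dense subsets at once, above an arbitrary saturated set.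

\begin{proposition}\label{prop:sc}
$L_0$ is strongly complete.
\end{proposition}

\begin{proof}
Let $\Gamma\nvdash_{L_0}\psi$. By Lemma~\ref{lem:sat}(i) there is an $L_0$-saturated $\Delta\supseteq\Gamma$ with $\psi\notin\Delta$. We construct an admissible frame with a model whose root has theory $\Delta$; by Lemma~\ref{lem:L0}(ii) this suffices.

\emph{Step 1: finite approximations.} For $n\ge0$ let $V_n=\{p_0,\dots,p_{n-1}\}$ and $r_n(\Theta)=\Theta\cap\mathrm{Fm}(V_n)$. Let $X={\uparrow}\Delta$ in $W_{L_0}$ and $X_n={\uparrow}r_n(\Delta)$ in $W_{L_0,V_n}$. By Lemma~\ref{lem:L0}(iii) and (i), $X_n\in\mathcal C$. By Lemma~\ref{lem:sat}(iv) the restrictions $r_n:X\to X_n$ and $\pi_n:X_{n+1}\to X_n$ are p-morphisms; they send root to root, so they are onto, and $\pi_nr_{n+1}=r_n$. Two distinct elements of $X$ have distinct restrictions $r_n$ for all large $n$. So a chain of four elements in $X$ would give one in some $X_n$, and $X$ has depth at most $3$. Finally, coherent sequences have limits: if $v_n\in X_n$ and $\pi_n(v_{n+1})=v_n$ for $n\ge n_0$, then $\sigma=\bigcup_nv_n$ is in $X$ and $r_n(\sigma)=v_n$ for $n\ge n_0$. Indeed the $v_n$ increase and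 $v_k\cap\mathrm{Fm}(V_n)=v_n$ for $k\ge n$; each condition in the definition of saturation involves finitely many formulas, so it can be checked in some $v_n$; and $\sigma\supseteq\bigcup_nr_n(\Delta)=\Delta$.

If every $X_n$ has depth at most $2$, then so has $X$. In this case $X$ is admissible, and its root has theory $\Delta$ by Proposition~\ref{prop:canon}(i). From now on let $X_N$ have depth $3$. It is an image of $X$ and of $X_n$ for $n\ge N$, so these frames have depth $3$, and $X_n$ satisfies (F1) and (F2) for $n\ge N$. Let $Z=\max X$. By Lemma~\ref{lem:P}, $r_n[Z]=\max X_n$.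

\emph{Step 2: the frame $G$.} For $\sigma\in X$ of depth $2$, call $S\subseteq Z$ \emph{dense for $\sigma$} if $r_n[S]=r_n[m(\sigma)]$ for all $n$. Such an $S$ is nonempty, and $m(\sigma)$ itself is dense for $\sigma$. Moreover $S\subseteq m(\sigma)$: if $z\in S$, then for each $n$ there is $z'\in m(\sigma)$ with $r_n(z)=r_n(z')\supseteq r_n(\sigma)$, so $z\supseteq\sigma$. The frame $G$ has a root $\rho$, the elements of $Z$, and all pairs $(\sigma,S)$ with $S$ dense for $\sigma$; apart from the root, the only strict relations are $(\sigma,S)<z$ for $z\in S$. So $\max G=Z$, the points of depth $2$ are the pairs, and $S\subseteq Z$ is realized in $G$ iff it is dense for some $\sigma$. Put $\Theta_\rho=\Delta$, $\Theta_z=z$, $\Theta_{(\sigma,S)}=\sigma$. The map $w\mapsto\Theta_w$ is monotone because $S\subseteq m(\sigma)$, so $w\Vdash p\iff p\in\Theta_w$ defines a model on $G$.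

The map $w\mapsto\Theta_w$ need not be a p-morphism to $X$, since $S$ may be a proper subset of $m(\sigma)$. But each $g_n(w)=r_n(\Theta_w)$ is a p-morphism $G\to X_n$. It is monotone. At $z\in Z$ the back condition holds because $r_n(z)$ is maximal. At $(\sigma,S)$, the point $r_n(\sigma)$ has depth at most $2$, so a point strictly above it lies in $m(r_n(\sigma))=r_n[m(\sigma)]=r_n[S]$. At $\rho$, every point of $X_n$ is $r_n(\Theta)$ for some $\Theta\in X$, and $\Theta=\Theta_w$ for $w=\rho$, $w=\Theta\in Z$ or $w=(\Theta,m(\Theta))$, according as $\Theta$ has depth $3$, $1$ or $2$. For $\varphi\in\mathrm{Fm}(V_n)$, Lemma~\ref{lem:pull} and Proposition~\ref{prop:canon}(i) give: $w\Vdash\varphi$ iff $g_n(w)\Vdash\varphi$ in the canonical model on $X_n$ iff $\varphi\in\Theta_w$. Every formula lies in some $\mathrm{Fm}(V_n)$, so $\mathrm{Th}(\rho)=\Delta$. It remains to verify (F1) and (F2) in $G$.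

\emph{Step 3: a set is realized in $G$ if its traces are realized.} For $S\subseteq Z$ let $D_n(S)$ be the set of $v\in X_n$ of depth $2$ with $m(v)=r_n[S]$. Let $n_0\ge N$ and $|r_{n_0}[S]|\ge2$. We claim:
\begin{itemize}
\item[(1)] $\pi_n$ maps $D_{n+1}(S)$ into $D_n(S)$ for $n\ge n_0$;
\item[(2)] if $D_n(S)\ne\emptyset$ for all $n\ge n_0$, then $S$ is realized in $G$.
\end{itemize}
For (1), let $v\in D_{n+1}(S)$. Then $\pi_n(v)$ has depth at most $2$ and $m(\pi_n(v))=\pi_n[r_{n+1}[S]]=r_n[S]$. This set has at least two elements, since it restricts onto $r_{n_0}[S]$, so $\pi_n(v)$ is not maximal. For (2), the finite nonempty sets $D_n(S)$ with the maps $\pi_n$ form an infinite, finitely branching forest with finitely many roots. K\"onig's lemma gives an infinite branch, that is, a coherent sequence $v_n\in D_n(S)$, $n\ge n_0$. Let $\sigma\in X$ be its limit. Since $r_n(\sigma)=v_n$ is neither the root nor maximal, $\sigma$ is neither $\Delta$ nor maximal, so it has depth $2$. Also $r_n[m(\sigma)]=m(v_n)=r_n[S]$ for $n\ge n_0$, and restricting further gives this for $n<n_0$. So $S$ is dense for $\sigma$.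

\emph{Step 4: \textup{(F1)} in $G$.} Let $S$ be dense for $\sigma$, $|S|\ge2$ and $S\subseteq S'\subseteq Z$. Choose $n_0\ge N$ with $|r_{n_0}[S]|\ge2$. For $n\ge n_0$ the point $r_n(\sigma)$ has depth at most $2$ and $m(r_n(\sigma))=r_n[S]$ has at least two elements, so $r_n[S]$ is realized in $X_n$. By (F1) in $X_n$ so is $r_n[S']$, that is, $D_n(S')\ne\emptyset$. By (2), $S'$ is realized in $G$.

\emph{Step 5: \textup{(F2)} in $G$.} Let $Z$ be the disjoint union of $A$ and $B$ with $|A|,|B|\ge2$. The difficulty, seen in the example, is that the traces $r_n[A]$ and $r_n[B]$ cover $\max X_n$ but may overlap, so (F2) in $X_n$ does not apply to them. We shrink them to a partition, apply (F2), and expand again by (F1). Choose distinct $a,a'\in A$ and $b,b'\in B$, and $n_0\ge N$ such that $r_{n_0}$ is injective on these four points. Let $n\ge n_0$; then $r_n$ is also injective on them. Put $r_n(a),r_n(a')$ into $A_n$ and $r_n(b),r_n(b')$ into $B_n$, and put every other element of $\max X_n$ into $A_n$ if it lies in $r_n[A]$ and into $B_n$ otherwise. This is a partition of $\max X_n$ with $A_n\subseteq r_n[A]$, $B_n\subseteq r_n[B]$ and $|A_n|,|B_n|\ge2$. By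 (F2) in $X_n$, $A_n$ or $B_n$ is realized, so by (F1) $D_n(A)\ne\emptyset$ or $D_n(B)\ne\emptyset$. If $D_k(A)=\emptyset$ and $D_l(B)=\emptyset$ for some $k,l\ge n_0$, then by (1) both sets are empty at level $\max(k,l)$, which is impossible. So one of the two families is nonempty at all levels $n\ge n_0$, and by (2) $A$ or $B$ is realized in $G$.
\end{proof}

Theorem~\ref{thm:a} follows from Lemma~\ref{lem:L0}(iii) and Propositions~\ref{prop:notcan} and~\ref{prop:sc}.

\section{Logics of finite width}\label{sec:width}

We prove Theorem~\ref{thm:width}. Fix an intermediate logic $L$ with $bw_k\in L$, a finite set $V$, and put $W=W_{L,V}$. The plan is to find inside $W$ a model of $L^V$ in which every upset is definable, and to apply Lemma~\ref{lem:def}. In a frame without infinite antichains and without infinite ascending chains, the complement of an upset is a finite union of sets ${\downarrow}d$, so it suffices to define the complement of each ${\downarrow}d$. The first two lemmas establish these two finiteness properties above any point of $W$.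

\begin{lemma}\label{lem:anti}
For $\Theta_0\in W$, the upset ${\uparrow}\Theta_0$ has no antichain of $k+1$ elements.
\end{lemma}

\begin{proof}
Let $\Theta^0,\dots,\Theta^k\supseteq\Theta_0$ be pairwise incomparable. By Lemma~\ref{lem:sat}(iii) there are $\alpha_i\in\Theta^i$ with $\alpha_i\notin\Theta^j$ for $j\ne i$. Since $\Theta^i$ is prime, it omits $\bigvee_{j\ne i}\alpha_j$, hence it omits $\alpha_i\to\bigvee_{j\ne i}\alpha_j$, and so does $\Theta_0$. Since $\Theta_0$ is prime, it omits the disjunction of these implications, which is an instance of $bw_k$ and lies in $L^V$. This is a contradiction.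
\end{proof}

The \emph{rank} of a formula is its nesting depth of implications: variables and $\bot$ have rank $0$, the rank of $\alpha\wedge\beta$ and $\alpha\vee\beta$ is the maximum of the ranks of $\alpha,\beta$, and the rank of $\alpha\to\beta$ is this maximum plus one. Let $\mathrm{Fm}_\ell$ be the set of $V$-formulas of rank at most $\ell$. It is finite up to $\mathbf{Int}$-equivalence. Indeed, its members are $\wedge,\vee$-combinations of variables of $V$, of $\bot$, and, if $\ell\ge1$, of implications between members of $\mathrm{Fm}_{\ell-1}$. By induction these generators are finitely many up to equivalence, and by distributivity every combination is equivalent to a disjunction of conjunctions of generators without repetitions.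

\begin{lemma}\label{lem:acc}
For $\Theta_0\in W$, the upset ${\uparrow}\Theta_0$ has no infinite strictly ascending chain.
\end{lemma}

The idea is as follows. The terms of an ascending chain agree with the union up to higher and higher rank, so the first disagreement is an implication. An implication that fails at a term produces a side step, a set above the term and incomparable with the union. Infinitely many side steps contain either an infinite antichain or a new ascending chain with a strictly larger union. Starting from a maximal union excludes the second case.

\begin{proof}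
Let $Q$ be the set of unions of strictly ascending $\omega$-chains in ${\uparrow}\Theta_0$. Then $Q\subseteq{\uparrow}\Theta_0$. Suppose $Q\ne\emptyset$.

\emph{$Q$ has a maximal element.} Let $\mathcal K$ be a nonempty chain in $Q$ without a largest member, and enumerate the countable set $\bigcup\mathcal K$ as $\varphi_0,\varphi_1,\dots$. Choose $c_0\subsetneq c_1\subsetneq\cdots$ in $\mathcal K$ with $\varphi_i\in c_i$: given $c_{i-1}$, take a member strictly above it and a member containing $\varphi_i$, and let $c_i$ be the larger one. Then $\bigcup\mathcal K=\bigcup_ic_i\in Q$. So every chain in $Q$ has an upper bound in $Q$, and Zorn's lemma gives a maximal $\Lambda\in Q$, the union of a strictly ascending chain $(\Lambda_i)$.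

\emph{Side steps.} Since $\Lambda_i\subsetneq\Lambda$, there is a least $\ell_i$ with $\Lambda_i\cap\mathrm{Fm}_{\ell_i}\ne\Lambda\cap\mathrm{Fm}_{\ell_i}$. For fixed $\ell$, the finitely many classes of $\mathrm{Fm}_\ell$ that lie in $\Lambda$ lie in $\Lambda_i$ for large $i$, so $\ell_i>\ell$ for large $i$. Dropping finitely many terms, we assume $\ell_i\ge1$ for all $i$. Fix $i$, and let $\chi$ be a shortest formula of rank at most $\ell_i$ in $\Lambda\setminus\Lambda_i$. It is not a variable, since $\Lambda$ and $\Lambda_i$ agree on $\mathrm{Fm}_{\ell_i-1}\supseteq\mathrm{Fm}_0$, and it is not $\bot$. It is not a conjunction, since both conjuncts would lie in $\Lambda$ and one would be outside $\Lambda_i$. It is not a disjunction, since both disjuncts would be outside $\Lambda_i$ and one would lie in the prime set $\Lambda$. So $\chi=\alpha\to\beta$ with $\alpha,\beta\in\mathrm{Fm}_{\ell_i-1}$. By Lemma~\ref{lem:sat}(ii) there is $\Sigma_i\in W$ with $\Sigma_i\supseteq\Lambda_i$, $\alpha\in\Sigma_i$, $\beta\notin\Sigma_i$.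

We have $\Sigma_i\not\subseteq\Lambda$. Otherwise $\alpha\in\Lambda$, hence $\beta\in\Lambda\cap\mathrm{Fm}_{\ell_i-1}\subseteq\Lambda_i\subseteq\Sigma_i$. We also have $\Lambda\not\subseteq\Sigma_i$, since $\alpha\to\beta\notin\Sigma_i$; so $\Lambda_j\not\subseteq\Sigma_i$ for some $j$, and $j>i$.

\emph{A larger union.} Passing to a subsequence of indices, which does not change $\Lambda$, we assume $\Lambda_{i+1}\not\subseteq\Sigma_i$ for all $i$. For $i<j$ we have $\Lambda_{i+1}\subseteq\Lambda_j\subseteq\Sigma_j$, so $\Sigma_j\not\subseteq\Sigma_i$. Thus for each pair $i<j$ either $\Sigma_i\subsetneq\Sigma_j$ or the two sets are incomparable. By Ramsey's theorem there is an infinite set $J$ of indices on which the same alternative holds for all pairs, and by Lemma~\ref{lem:anti} it is the first. So $\Sigma=\bigcup_{i\in J}\Sigma_i\in Q$. It contains $\Lambda_i$ for all $i\in J$, so $\Sigma\supseteq\Lambda$, and $\Sigma=\Lambda$ by maximality. This contradicts $\Sigma_i\not\subseteq\Lambda$.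
\end{proof}

This is the one place where $V$ must be finite. With infinitely many variables the lemma fails: on the chain $0<1<2<\cdots$, a frame for $\mathbf{Int}+bw_1$, let $n\Vdash p_i$ iff $n\ge i$; the theories $\mathrm{Th}(n)$ are saturated and strictly ascending.

It remains to define the complement of ${\downarrow}d$. If a formula $\delta$ does so in ${\uparrow}\Theta_0$, then $\delta\notin d$ and $\delta$ belongs to every saturated set strictly above $d$. This leads to the following notion. Call $d\in W$ \emph{isolated} if there is a $V$-formula $\varphi\notin d$ that belongs to every $\Theta\in W$ with $\Theta\supsetneq d$; we then say that $d$ is \emph{$\varphi$-maximal}. By Lemma~\ref{lem:sat}(i), if $y\in W$ and $\varphi\notin y$, there is a $\varphi$-maximal point above $y$. So isolated points are plentiful enough to witness every failure of a formula, and we simply discard the others.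

\begin{proof}[Proof of Theorem~\ref{thm:width}]
Let $\Gamma\nvdash_L\psi$ with $\Gamma\cup\{\psi\}\subseteq\mathrm{Fm}(V)$. By Lemma~\ref{lem:sat}(i) there is a $\psi$-maximal $\Theta_0\supseteq\Gamma$. Let $Y$ be the set of isolated $y\supseteq\Theta_0$, ordered by inclusion, with $y\Vdash p$ iff $p\in y$.

\emph{For $y\in Y$ and $\varphi\in\mathrm{Fm}(V)$, $y\Vdash\varphi$ iff $\varphi\in y$.} The induction is that of Proposition~\ref{prop:canon}(i), except when $\alpha\to\beta\notin y$. Then Lemma~\ref{lem:sat}(ii) gives $y'\in W$ with $y'\supseteq y$, $\alpha\in y'$, $\beta\notin y'$, and a $\beta$-maximal $y''\supseteq y'$ is a point of $Y$ above $y$ that contains $\alpha$ and omits $\beta$. So $Y$ carries a model of $L^V$ whose root $\Theta_0$ forces $\Gamma$ and not $\psi$.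

\emph{For $d\in Y$ the set $Y\setminus{\downarrow}d$ is definable.} Let $d$ be $\varphi$-maximal. The set $M$ of maximal elements of $\{y\in Y:\varphi\notin y\}$ contains $d$ and is an antichain above $\Theta_0$, so it is finite by Lemma~\ref{lem:anti}. By Lemma~\ref{lem:sat}(iii) some $\alpha\in d$ lies in no other member of $M$. Put $\delta_d=\alpha\to\varphi$. If $y\subseteq d$, then $\delta_d\notin y$, because $\alpha\in d$ and $\varphi\notin d$. Conversely, let $y\in Y$ and $\delta_d\notin y$. As above there is a $\varphi$-maximal $y''\supseteq y$ with $\alpha\in y''$. Then $y''\in M$, so $y''=d$ and $y\subseteq d$. Thus $\|\delta_d\|=Y\setminus{\downarrow}d$.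

\emph{Every upset $U$ of $Y$ is definable.} By Lemma~\ref{lem:acc} every element of $Y\setminus U$ lies below a maximal element of $Y\setminus U$, and by Lemma~\ref{lem:anti} these maximal elements are finitely many, say $d_1,\dots,d_s$. Since $Y\setminus U$ is downward closed, it equals $\bigcup_i{\downarrow}d_i$, and $U=\|\delta_{d_1}\wedge\dots\wedge\delta_{d_s}\|$, where the empty conjunction is $\top$.

By Lemma~\ref{lem:def}, $Y$ is a frame for $L$.
\end{proof}

\section{A logic of width four that is not $\omega$-canonical}\label{sec:b}

By Theorem~\ref{thm:width} it suffices to find a logic of finite width that is not $\omega$-canonical. The last proof tells us where to look: the points that are not isolated must spoil the canonical frame. We construct an infinite frame $P$ and a finite frame $H$ such that $H$ is not an image of any rooted upset of $P$, but becomes an image once the limits of descending sequences are added to $P$.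

\subsection{The frames $P$ and $H$}

The frame $P$ has points $t_0,t_1,t_2$; $a_n,b_n$ for $n\ge0$; and $c_n$ for $n\ge1$. The strict order consists of the following relations and no others:
\begin{itemize}
\item $a_n<t_0$, and $a_n<a_m$ iff $m\le n-2$;
\item $b_n<t_0,t_1$; $b_n<a_m$ iff $m\le n$; $b_n<b_m$ iff $m<n$;
\item $c_n<t_0,t_1,t_2$; $c_n<a_m$ iff $m\le n$; $c_n<b_m$ iff $m<n$; $c_n<c_m$ iff $m<n$.
\end{itemize}
This relation is irreflexive. To see that it is transitive, let $x<y<z$. If $z$ is some $t_i$, note that the set of $t_i$ above a point grows from $a$'s to $b$'s to $c$'s, and that $x<y$ forces the letter of $x$ to be equal to or later than the letter of $y$. Otherwise let $x,y,z$ have indices $n,m,l$; every relation among indexed points gives $m\le n$ and $l\le m$. If $z=a_l$ and $x$ is a $b$ or a $c$, the required bound is $l\le n$, which holds. If $z=a_l$ and $x=a_n$, then $y=a_m$ and $l\le n-4$. If $z$ is $b_l$ or $c_l$, then $l<m\le n$, and $x$ has the letter of $z$ or a later one, so $x<z$.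

Every ${\uparrow}x$ is finite. The maximal points are $t_0,t_1,t_2$, and the nonmaximal points $u$ with $|m(u)|=1,2,3$ are the $a_n$, the $b_n$, the $c_n$, respectively. Distinct $a_n,a_m$ are incomparable iff $|n-m|=1$, so an antichain has at most two elements in $\{t_0\}\cup\{a_n\}_n$. It has at most one element in each of the chains $\{t_1\}\cup\{b_n\}_n$ and $\{t_2\}\cup\{c_n\}_n$. So antichains have at most four elements, and $\{a_0,a_1,t_1,t_2\}$ is an antichain above $c_1$. By Lemma~\ref{lem:bdbw}, $bw_k$ is valid in $P$ iff $k\ge4$.

The frame $H$ has nine points $0,1,2,a,a',b,b',c,c'$, with the order generated by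
\[
a<0,\quad a'<a,\quad b<a,\quad b<1,\quad b'<a',\quad b'<b,\quad c<b,\quad c<2,\quad c'<c,\quad c'<b'.
\]
Thus ${\uparrow}a'=\{a',a,0\}$, ${\uparrow}b=\{b,a,0,1\}$, ${\uparrow}b'=\{b',a',b,a,0,1\}$, ${\uparrow}c=\{c,b,a,0,1,2\}$, and $c'$ is the root (Figure~\ref{fig:HP}). The unprimed letters will receive the points $a_n,b_n,c_n$, and the primed letters will receive the limits of these three sequences.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1.15cm,every node/.style={inner sep=1.5pt}]
\node (h0) at (0,5) {$0$}; \node (h1) at (1.5,5) {$1$}; \node (h2) at (3,5) {$2$};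
\node (ha) at (0,4) {$a$}; \node (hap) at (0,3) {$a'$};
\node (hb) at (1.5,3.3) {$b$}; \node (hbp) at (1.5,2.2) {$b'$};
\node (hc) at (3,2.6) {$c$}; \node (hcp) at (3,1.2) {$c'$};
\draw (ha)--(h0) (hap)--(ha) (hb)--(ha) (hb)--(h1) (hbp)--(hap) (hbp)--(hb)
 (hc)--(hb) (hc)--(h2) (hcp)--(hc) (hcp)--(hbp);
\begin{scope}[xshift=6cm]
\node (t0) at (0,5) {$t_0$}; \node (t1) at (2,5) {$t_1$}; \node (t2) at (4,5) {$t_2$};
\node (a0) at (0.5,4) {$a_0$}; \node (a1) at (-0.5,3.4) {$a_1$};
\node (a2) at (0.5,2.6) {$a_2$}; \node (a3) at (-0.5,2) {$a_3$};
\node (b0) at (2,3.5) {$b_0$}; \node (b1) at (2,2.65) {$b_1$}; \node (b2) at (2,1.8) {$b_2$};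
\node (c1) at (4,2.8) {$c_1$}; \node (c2) at (4,1.8) {$c_2$}; \node (c3) at (4,0.8) {$c_3$};
\draw (a0)--(t0) (a1)--(t0) (a2)--(a0) (a3)--(a0) (a3)--(a1)
 (b0)--(t1) (b0)--(a0) (b1)--(b0) (b1)--(a1) (b2)--(b1) (b2)--(a2)
 (c1)--(t2) (c1)--(b0) (c1)--(a1) (c2)--(c1) (c2)--(b1) (c2)--(a2)
 (c3)--(c2) (c3)--(b2) (c3)--(a3);
\end{scope}
\end{tikzpicture}
\caption{Hasse diagrams of the nine-point frame $H$ (left) and of the upset ${\uparrow}c_3$ of the infinite frame $P$ (right). In $H$ the root $c'$ is the only point below both $2$ and $a'$, and it reaches $a'$ through $b'$. In $P$ the point $c_n$ lies below $a_n$, but the points $b_m$ above $c_n$ have $m<n$ and do not lie below $a_n$.}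
\label{fig:HP}
\end{figure}

The indices in $P$ are staggered: $c_n$ reaches $a_n$ directly, but not through a $b$. Let us see by hand why ${\uparrow}c_3$ has no p-morphism $g$ onto $H$. Counting maximal points shows that $a,a'$ come from $a$'s, that $b,b'$ come from $b$'s, and that $c$'s go to $c$ or $c'$. A preimage of $a'$ has a preimage of $a$ above it, so it is $a_2$ or $a_3$. A preimage of $b'$ is one of $b_0,b_1,b_2$ and lies below a preimage of $a'$, and these points do not lie below $a_3$; so $g(a_2)=a'$. Now $c_2<a_2$ and $c\not\le a'$, so $g(c_2)=c'$. Then a preimage of $b'$ must be found among $b_0,b_1$, which lie below neither $a_2$ nor $a_3$. The general case is the same descent.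

\begin{lemma}\label{lem:chiH}
$\chi_H$ is valid in $P$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:J}, suppose that $g:{\uparrow}x\to H$ is an onto p-morphism. The frame ${\uparrow}x$ is finite, so Lemma~\ref{lem:P} applies. Since $H$ has three maximal points, ${\uparrow}x$ contains $t_0,t_1,t_2$, so $x=c_n$ for some $n$, and $g$ is injective on maximal points. Hence $|m(g(u))|=|m(u)|$ for all $u$, and preimages of nonmaximal points are nonmaximal. So every preimage of $a$ or $a'$ is some $a_j$, every preimage of $b'$ is some $b_j$, and $g(c_j)\in\{c,c'\}$.

Let $k$ be least with $a_k\ge c_n$ and $g(a_k)=a'$. Strictly above $a_k$ there is a preimage of $a$, which is some $a_j$ with $j\le k-2$; so $k\ge2$ and the point $c_k$ exists. From $c_n\le a_k$ we get $k\le n$, so $c_k\ge c_n$. Since $g(c_k)\le g(a_k)=a'$ and $c\not\le a'$, we have $g(c_k)=c'$. By the back condition some $y\ge c_k$ has $g(y)=b'$, so $y=b_j$ with $j<k$. Again by the back condition some $y'\ge b_j$ has $g(y')=a'$, so $y'=a_l$ with $l\le j<k$. This contradicts the choice of $k$.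
\end{proof}

For $k\ge1$ let $\mathbf{Int}+bw_k+\chi_H$ be the closure of $\mathbf{Int}\cup\{bw_k,\chi_H\}$ under modus ponens and substitution. It is contained in $\mathrm{Log}(Q)$ for every frame $Q$ that validates $bw_k$ and $\chi_H$. Put
\[
L_1=\mathbf{Int}+bw_4+\chi_H .
\]
Then $L_1\subseteq\mathrm{Log}(P)\subseteq\mathbf{Cl}$, so $L_1$ is a finitely axiomatizable intermediate logic, and its width is $4$ because $P$ refutes $bw_k$ for $k\le3$.

\begin{theorem}\label{thm:gen}
Every intermediate logic $L$ of finite width with $\chi_H\in L\subseteq\mathrm{Log}(P)$ is strongly $\omega$-complete and not $\omega$-canonical. In particular, this holds for $L_1$.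
\end{theorem}

Finite width is used only for strong $\omega$-completeness, which is Theorem~\ref{thm:width}. For the rest we need a $V$-separable and $V$-full model of $L^V$, with $V$ finite, whose frame has $H$ as an image. We first show that six variables distinguish all points of $P$, and then add the points that fullness requires.

\subsection{Six variables define $P$}

Put $A_\infty=\{t_0\}\cup\{a_n\}_n$ and $B_\infty=A_\infty\cup\{t_1\}\cup\{b_n\}_n$. Let $V$ consist of six variables, with values the upsets
\[
\{t_0,a_0\},\qquad\{t_0,a_1\},\qquad A_\infty,\qquad B_\infty,\qquad\{t_1\},\qquad\{t_2\}.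
\]
From now on $\|\varphi\|\subseteq P$ refers to this model on $P$. The sets $\|\varphi\|$ with $\varphi\in\mathrm{Fm}(V)$ are called \emph{definable}; they include $\emptyset$ and are closed under $\cap,\cup,\to$.

\begin{lemma}\label{lem:six}
For every $d\in P$ there is a $V$-formula $\delta_d$ with $\|\delta_d\|=P\setminus{\downarrow}d$. Every upset of $P$ is $P\setminus({\downarrow}d_1\cup\dots\cup{\downarrow}d_s)$ for some $s\ge0$ and $d_1,\dots,d_s\in P$.
\end{lemma}

\begin{proof}
If $U,U'$ are definable and $U\setminus U'=\{d\}$, then $U\to U'=P\setminus{\downarrow}d$, since ${\uparrow}x\cap U\subseteq U'$ iff $d\notin{\uparrow}x$. So it suffices to exhibit such a pair for each $d$.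

For $t_i$ take $\{t_i\}$ and $\emptyset$, where $\{t_0\}=\{t_0,a_0\}\cap\{t_0,a_1\}$.

For $a_n$ take $A_n$ and $A_{n-1}$, where $A_n=\{t_0\}\cup\{a_m:m\le n\}$ for $n\ge-1$. The sets $A_{-1}=\{t_0\}$, $A_0$ and $A_1=\{t_0,a_0\}\cup\{t_0,a_1\}$ are definable. Let $n\ge2$ and let $A_{n-1},A_{n-2}$ be definable; then so is $P\setminus{\downarrow}a_{n-1}$. Since $a_m\le a_{n-1}$ iff $m=n-1$ or $m\ge n+1$, we have $A_\infty\setminus{\downarrow}a_{n-1}=A_{n-2}\cup\{a_n\}$, and $A_n=A_{n-1}\cup(A_\infty\setminus{\downarrow}a_{n-1})$ is definable.

For $b_n$ take $B_n$ and $B_{n-1}$, where $B_n=A_\infty\cup\{t_1\}\cup\{b_m:m\le n\}$ for $n\ge-1$. Since $b_m\le a_{n+1}$ iff $m\ge n+1$, and $t_1\not\le a_{n+1}$, we have $B_n=A_\infty\cup(B_\infty\setminus{\downarrow}a_{n+1})$.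

For $c_n$ take $C_n$ and $C_{n-1}$, where $C_n=B_\infty\cup\{t_2\}\cup\{c_m:1\le m\le n\}$ for $n\ge0$. Since $c_m\le a_{n+1}$ iff $m\ge n+1$, and $t_2\not\le a_{n+1}$, we have $C_n=B_\infty\cup(P\setminus{\downarrow}a_{n+1})$.

For the last claim let $d_1,\dots,d_s$ be the maximal elements of the complement of the upset. They are at most four, since they form an antichain, and each point $x$ of the complement lies below one of them, since ${\uparrow}x$ is finite.
\end{proof}

The gap of $2$ in the order of the $a_n$ is what drives the recursion. If the $a_n$ formed a chain, $A_\infty\setminus{\downarrow}a_{n-1}$ would equal $A_{n-2}$ and would not reach $a_n$.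

\subsection{The model of filters}

A saturated set that contains the theory of the model on $P$ need not be the theory of a point: the intersection of the theories along a descending sequence is again prime. So we pass from points to \emph{filters}, the nonempty upsets $I$ of $P$ such that any two elements of $I$ have a common lower bound in $I$. Let $\widehat P$ be the set of filters, ordered by $I\le J$ iff $J\subseteq I$. For $p\in V$ let $I\Vdash p$ iff $I\subseteq\|p\|$; other variables are forced nowhere. This is persistent.

\begin{lemma}\label{lem:filter}
For $I\in\widehat P$ and $\varphi\in\mathrm{Fm}(V)$, $I\Vdash\varphi$ iff $I\subseteq\|\varphi\|$. If $L\subseteq\mathrm{Log}(P)$, the model on $\widehat P$ is a $V$-separable and $V$-full model of $L^V$.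
\end{lemma}

\begin{proof}
The first claim is proved by induction. For $\bot$ use $I\ne\emptyset$; the case $\wedge$ is immediate. For $\vee$, if $x\in I\setminus\|\varphi\|$ and $y\in I\setminus\|\psi\|$, a common lower bound in $I$ lies in neither upset, so $I\not\subseteq\|\varphi\|\cup\|\psi\|$; the other direction is trivial. For $\to$, let $I\subseteq\|\varphi\to\psi\|$ and $J\subseteq I$ with $J\subseteq\|\varphi\|$; then each point of $J$ forces $\varphi\to\psi$ and $\varphi$, so $J\subseteq\|\psi\|$. If $x\in I\setminus\|\varphi\to\psi\|$, some $y\ge x$ lies in $\|\varphi\|\setminus\|\psi\|$, and ${\uparrow}y\subseteq I$ is a filter contained in $\|\varphi\|$ and not in $\|\psi\|$.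

If $\varphi\in L^V$, then $\|\varphi\|=P$, so every filter forces $\varphi$.

\emph{$V$-separability.} Persistence gives one direction. If $I\not\le J$, take $d\in J\setminus I$. Since $I$ is an upset, $I\subseteq P\setminus{\downarrow}d=\|\delta_d\|$, while $J\not\subseteq\|\delta_d\|$. So $\mathrm{Th}_V(I)\not\subseteq\mathrm{Th}_V(J)$.

\emph{$V$-fullness.} Let $\Theta\supseteq\mathrm{Th}_V(J)$ be $L,V$-saturated. If $\|\varphi\|\subseteq\|\psi\|$, then $\|\varphi\to\psi\|=P$, so $\varphi\to\psi\in\Theta$. Let $I=\{d\in P:\delta_d\notin\Theta\}$. If $d\le d'$, then $\|\delta_{d'}\|\subseteq\|\delta_d\|$, so $\delta_d\notin\Theta$ implies $\delta_{d'}\notin\Theta$; thus $I$ is an upset. Let $\varphi\in\mathrm{Fm}(V)$, and write $\|\varphi\|=P\setminus({\downarrow}d_1\cup\dots\cup{\downarrow}d_s)=\|\delta_{d_1}\wedge\dots\wedge\delta_{d_s}\|$ by Lemma~\ref{lem:six}. Then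
\[
\varphi\in\Theta\iff\delta_{d_i}\in\Theta\text{ for all }i\iff d_i\notin I\text{ for all }i\iff I\subseteq\|\varphi\|,
\]
where the last step uses that $I$ is an upset. For $\varphi=\bot$ this gives $I\ne\emptyset$. If $d,d'\in I$ had no common lower bound in $I$, then $I\subseteq P\setminus({\downarrow}d\cap{\downarrow}d')=\|\delta_d\vee\delta_{d'}\|$, so $\delta_d\vee\delta_{d'}\in\Theta$, and primeness would give $d\notin I$ or $d'\notin I$. So $I$ is a filter with $\mathrm{Th}_V(I)=\Theta$, and $I\ge J$ by separability.
\end{proof}

\begin{lemma}\label{lem:list}
The filters of $P$ are the principal filters ${\uparrow}d$, $d\in P$, and the three sets $A_\infty$, $B_\infty$ and $C_\infty=P$. Every finite filter is principal.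
\end{lemma}

\begin{proof}
Any given point of $A_\infty$, $B_\infty$, $P$ lies above $a_n$, $b_n$, $c_n$, respectively, for all large $n$. So these three upsets are filters, and an upset that contains infinitely many $a_n$, $b_n$, $c_n$ contains $A_\infty$, $B_\infty$, $P$, respectively. A finite filter has a least element, and a filter with a least element is principal. Let $I$ be a filter without a least element; it is infinite.

Suppose $I$ contains some $c_n$. If it contains finitely many, let $c_n$ have the largest index. The lower bounds of $c_n$ are the $c_m$ with $m\ge n$, so for every $y\in I$ the common lower bound of $y$ and $c_n$ in $I$ is $c_n$ itself, and $c_n$ is least in $I$. Hence $I$ contains infinitely many $c_n$, and $I=P$.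

Suppose $I$ contains no $c_n$ and some $b_n$. The lower bounds of $b_n$ are the $b_m$ with $m\ge n$ and certain $c$'s, so a largest index $n$ with $b_n\in I$ would again give a least element. Hence $I\supseteq B_\infty$. The common lower bounds of $t_2$ and $b_0$ are $c$'s, so $t_2\notin I$ and $I=B_\infty$.

Suppose $I$ contains no $c_n$ and no $b_n$. Being infinite, it contains infinitely many $a_n$, so $I\supseteq A_\infty$. The common lower bounds of $a_0$ with $t_1$ or with $t_2$ are $b$'s or $c$'s, so $t_1,t_2\notin I$ and $I=A_\infty$.
\end{proof}

We identify $d\in P$ with ${\uparrow}d\in\widehat P$; the two orders agree. So $\widehat P$ is $P$ with three new points, and $C_\infty<B_\infty<A_\infty$. In the limit the staggering of indices has disappeared: $C_\infty$ reaches $A_\infty$ through $B_\infty$, and no point of $P$ lies below $A_\infty$.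

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
It remains to show that $L$ is not $\omega$-canonical. By Lemma~\ref{lem:filter} it suffices to show that $\widehat P$ refutes $\chi_H$, and by Lemma~\ref{lem:J} it suffices to find a p-morphism of $\widehat P={\uparrow}C_\infty$ onto $H$. Define $h$ by
\[
t_i\mapsto i,\quad a_n\mapsto a,\quad A_\infty\mapsto a',\quad b_n\mapsto b,\quad B_\infty\mapsto b',\quad c_n\mapsto c,\quad C_\infty\mapsto c'.
\]
We check $h[{\uparrow}I]={\uparrow}h(I)$, where ${\uparrow}I$ is the set of filters contained in $I$. The filters contained in the finite set ${\uparrow}d$ are finite, hence principal, so above a point of $P$ there are only points of $P$.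
\begin{itemize}
\item Above $t_i$ there is only $t_i$, with image $i$.
\item Above $a_n$ are $a_n$, possibly other $a$'s, and $t_0$; the image is $\{a,0\}={\uparrow}a$.
\item Above $b_n$ are $b$'s including $b_n$, $a$'s including $a_0$, and $t_0,t_1$; the image is $\{b,a,0,1\}={\uparrow}b$.
\item Above $c_n$ are $c$'s including $c_n$, $b$'s including $b_0$ because $n\ge1$, $a$'s including $a_0$, and $t_0,t_1,t_2$; the image is $\{c,b,a,0,1,2\}={\uparrow}c$.
\item Above $A_\infty$ are $A_\infty$, all $a_n$ and $t_0$; the image is $\{a',a,0\}={\uparrow}a'$.
\item Above $B_\infty$ are $B_\infty,A_\infty$, all $b_n$, all $a_n$ and $t_0,t_1$; the image is $\{b',a',b,a,0,1\}={\uparrow}b'$.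
\item Above $C_\infty$ is all of $\widehat P$; the image is $H={\uparrow}c'$.
\end{itemize}
So a $V$-separable and $V$-full model of $L^V$, with $|V|=6$, is based on a frame that refutes $\chi_H\in L$.
\end{proof}

\begin{remark}
The points that the proof of Theorem~\ref{thm:width} discards are visible here. By Proposition~\ref{prop:canon}(ii), $\widehat P$ is an upset of $W_{L,V}$. A principal filter ${\uparrow}d$ is $\delta_d$-maximal, hence isolated. The points $A_\infty,B_\infty,C_\infty$ are not isolated: if such a filter $I$ does not force $\varphi$, then some $d\in I$ lies outside $\|\varphi\|$, and ${\uparrow}d$ is a point strictly above $I$ that does not force $\varphi$.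
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:b}]
The logic $L_1$ has the stated properties by Theorem~\ref{thm:gen} and the paragraph before it. For $k\ge4$ the formulas $bw_k$ and $\chi_H$ are valid in $P$, so Theorem~\ref{thm:gen} applies to each of the finitely axiomatizable logics $\mathbf{Int}+bw_k+\chi_H$. They are pairwise distinct. Let $4\le k<l$, and let $Q$ consist of a root and $k+1$ maximal points. By Lemma~\ref{lem:bdbw}, $Q$ refutes $bw_k$ and validates $bw_l$. It validates $\chi_H$ by Lemmas~\ref{lem:J} and~\ref{lem:P}, because $Q$ has depth $2$ and $H$ contains the chain $c'<b'<a'<a<0$. So $\mathbf{Int}+bw_l+\chi_H\subseteq\mathrm{Log}(Q)$, and this logic does not contain $bw_k$.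
\end{proof}

\begin{thebibliography}{9}

\bibitem{KC}
\emph{Kripke Completeness for Intermediate Logics},
\texttt{https://fiorentini.di.unimi.it/download/phdThesis.pdf}.

\end{thebibliography}
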